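\title{Regularity descends from reduced preimages under finite maps of power series rings}

\begin{abstract}
We prove the Baouendi--Rothschild conjecture: under a finite map of formal germs $(\mathbb C^d,0)\to(\mathbb C^d,0)$, an irreducible germ whose reduced preimage is smooth is itself smooth. The analogous statement is false over every field of positive characteristic, and yet the proof passes through characteristic $p$, for a prime $p$ that does not divide the degree of the map. There the Frobenius map turns the nonreduced preimage into a module over the reduced one, and a count of free summands forces flatness. Artin approximation carries the result to characteristic zero.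
\end{abstract}

\section{Introduction}\label{sec:intro}

Rings are commutative with identity. A Noetherian local ring $(A,\mathfrak m)$ is \emph{regular} if the minimal number of generators of $\mathfrak m$, that is, the \emph{embedding dimension} $\dim_{A/\mathfrak m}\mathfrak m/\mathfrak m^2$, equals the Krull dimension of $A$. In general the embedding dimension is at least the Krull dimension.

Let $S=\mathbb C[[x_1,\dots,x_d]]$ with maximal ideal $\mathfrak n=(x_1,\dots,x_d)$. Let $F_1,\dots,F_d$ be a system of parameters of $S$, that is, elements of $\mathfrak n$ that generate an $\mathfrak n$-primary ideal, and let $R=\mathbb C[[F_1,\dots,F_d]]\subset S$ be the subring of all power series in $F_1,\dots,F_d$ with complex coefficients. We take the following problem from \cite{CA2}.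

\medskip
\noindent\textbf{Conjecture} (Baouendi--Rothschild)\textbf{.} \emph{Let $\mathfrak p$ be a prime ideal of $R$. If $S/\sqrt{\mathfrak pS}$ is regular, then $R/\mathfrak p$ is regular.}
\medskip

Think of $F=(F_1,\dots,F_d)$ as a map of germs $(\mathbb C^d,0)\to(\mathbb C^d,0)$ whose fiber over the origin is the origin alone. The prime $\mathfrak p$ is an irreducible germ $V$ in the target, $S/\mathfrak pS$ is the ring of the preimage of $V$ with its multiplicities, and $S/\sqrt{\mathfrak pS}$ is the ring of the preimage with the multiplicities forgotten. The conjecture says that $V$ is smooth as soon as the set $F^{-1}(V)$ is smooth.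

If $\mathfrak pS$ happens to be a radical ideal, there is little to prove. The ring $S$ is a free $R$-module of finite rank $n$, the degree of $F$ (Section~\ref{sec:facts}). So $S/\mathfrak pS$ is free over $R/\mathfrak p$, and regularity descends along flat local homomorphisms. But $\mathfrak pS$ need not be radical: for $S=\mathbb C[[u,v]]$, $F=(u^2,v)$ and $\mathfrak p=(F_1)$ we have $\mathfrak pS=(u^2)$. After passing to the radical there is no visible reason for flatness, and without flatness a smooth germ can map onto a singular one. Keep $F=(u^2,v)$. The smooth curve $v=u^3$ maps onto the cusp defined by the prime $\mathfrak p=(F_2^2-F_1^3)$. This does not contradict the conjecture, because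
\[
\mathfrak pS=\bigl((v-u^3)(v+u^3)\bigr)
\]
has two minimal primes, so that $S/\sqrt{\mathfrak pS}$ is not a domain and hence not regular. The example suggests that the conjecture is true for a reason: when a smooth germ covers a singular one, other sheets of $F$ come along and spoil the preimage. It also carries a warning. Over a field of characteristic $2$ the two branches $v=\pm u^3$ coincide, the reduced preimage is smooth, and the cusp is a counterexample (Section~\ref{sec:examples}). Any proof has to use the characteristic.

\begin{theorem}\label{thm:main}
Let $S$, $F_1,\dots,F_d$ and $R$ be as above and let $I\subsetneq R$ be an ideal. If $S/\sqrt{IS}$ is regular, then $R/\sqrt I$ is regular. In particular (the case $I=\mathfrak p$ prime), the Baouendi--Rothschild conjecture is true.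
\end{theorem}

We deduce this from a statement in which $S$, $R$ and the radicals no longer appear. If $C$ is an $A$-algebra that is free of finite rank $n$ as an $A$-module, let $\operatorname{tr}=\operatorname{tr}_{C/A}\colon C\to A$ be the $A$-linear map that sends $c$ to the trace of multiplication by $c$ on $C$. Thus $\operatorname{tr}(1)=n$.

\begin{theorem}\label{thm:free}
Let $k$ be an algebraically closed field of characteristic $0$ and $A$ a complete Noetherian local $k$-algebra with residue field $k$. Let $C$ be a commutative $A$-algebra, free of finite rank $n\ge1$ as an $A$-module. Let $N\subset C$ be a nilpotent ideal with $\operatorname{tr}_{C/A}(N)=0$ such that $B=C/N$ is a regular local ring. Then $A$ is regular.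
\end{theorem}

The ring $C$ is free over $A$ but not known to be regular, and $B$ is regular but not known to be free over $A$. The proof brings the two properties together in three stages. First, the normalized trace $\frac1n\operatorname{tr}$ splits off one copy of $A$ from $B$ (Section~\ref{sec:trace}). This settles the case $\dim A\le1$ and no more. Second, in characteristic $p$ with $p\nmid n$, a high power of the Frobenius map kills $N$ and makes $C$ a module over $B$. The proportion of free summands in the $A$-module $B$ is then a fraction that can be written both with a denominator prime to $p$ and with a denominator a power of $p$, so it equals $1$ (Section~\ref{sec:charp}). Third, a counterexample in characteristic $0$ is encoded by finitely many power series that satisfy polynomial equations over $\mathbb Z$ (Section~\ref{sec:equations}); these are replaced by series with coefficients in a finitely generated ring (Section~\ref{sec:approx}) and reduced modulo a prime (Section~\ref{sec:proof}). Section~\ref{sec:examples} shows that each of the two uses of the invertibility of $n$ is needed.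

\section{Standard facts and the passage to a free algebra}\label{sec:facts}

We use the following textbook facts. A module is \emph{finite} if it is finitely generated. A \emph{system of parameters} of a Noetherian local ring $(A,\mathfrak m)$ of dimension $\delta$ is a sequence of $\delta$ elements that generate an $\mathfrak m$-primary ideal.

\begin{itemize}
\item \emph{Finiteness criterion} \cite[Thm.~8.4]{Matsumura}. Let $T$ be a ring that is complete with respect to an ideal $J$, and $M$ a $T$-module with $\bigcap_iJ^iM=0$. If $M/JM$ is finite over $T/J$, then $M$ is finite over $T$.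
\item \emph{Finite maps.} If $A\to B$ is finite, maximal ideals of $B$ contract to maximal ideals of $A$. If it is also injective, $\dim A=\dim B$.
\item \emph{Depth.} Let $M\ne0$ be a finite module over a Noetherian local ring $(A,\mathfrak m)$. A sequence $t_1,\dots,t_j\in\mathfrak m$ is \emph{$M$-regular} if each $t_i$ acts injectively on $M/(t_1,\dots,t_{i-1})M$. The maximal length of such a sequence is $\operatorname{depth}M\le\dim A$. The ring $A$ is \emph{Cohen--Macaulay} if $\operatorname{depth}A=\dim A$, and then every system of parameters is $A$-regular. Regular local rings are normal Cohen--Macaulay domains.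
\item \emph{Freeness criterion.} Let $B$ be regular local of dimension $\delta$ and $M\neq0$ a finite $B$-module. If there is an $M$-regular sequence of length $\delta$ in $\mathfrak m_B$, then $M$ is free. Indeed $M$ has finite projective dimension, and the Auslander--Buchsbaum formula reads $\operatorname{pd}M+\operatorname{depth}M=\delta$.
\item \emph{Flat descent} \cite[Thm.~23.7]{Matsumura}. If $A\to B$ is a flat local homomorphism of Noetherian local rings and $B$ is regular, then $A$ is regular.
\end{itemize}

\begin{lemma}\label{lem:param}
Let $k$ be a field, $A$ a complete Noetherian local $k$-algebra with residue field $k$, and $t_1,\dots,t_\delta$ a system of parameters of $A$. Then substitution $z_i\mapsto t_i$ is an injective finite homomorphism from the power series ring $T=k[[z_1,\dots,z_\delta]]$ to $A$. If $A$ is Cohen--Macaulay, then $A$ is free over $T$.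
\end{lemma}

\begin{proof}
The ring $A/(t)A$ has finite length with composition factors $k$, so it is finite-dimensional over $k=T/(z)$. Also $\bigcap_i(t)^iA\subseteq\bigcap_i\mathfrak m_A^i=0$. By the finiteness criterion, $A$ is finite over $T$. If the kernel $J$ were nonzero, $A$ would be a finite extension of $T/J$, which has dimension less than $\delta$ because $T$ is a domain of dimension $\delta$. This contradicts $\dim A=\delta$. If $A$ is Cohen--Macaulay, then $t_1,\dots,t_\delta$ is $A$-regular, and the freeness criterion applies over $T$.
\end{proof}

We write $k[[t]]=k[[t_1,\dots,t_\delta]]\subset A$ for the image of $T$.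

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:free}]
By Lemma~\ref{lem:param} applied to $S$ and $F_1,\dots,F_d$, the ring $R$ is a power series ring in $d$ variables, and $S$ is free over $R$ of some finite rank $n\ge1$. Put
\[
A=R/\sqrt I,\qquad C=S/\sqrt I\,S=S\otimes_RA,\qquad N=\text{the nilradical of }C.
\]
Then $A$ is a complete Noetherian local $\mathbb C$-algebra with residue field $\mathbb C$, and $C$ is free of rank $n$ over $A$. The ideal $N$ is nilpotent because $C$ is Noetherian. From $IS\subseteq\sqrt I\,S\subseteq\sqrt{IS}$ we get $C/N=S/\sqrt{IS}$, which is regular local by hypothesis. Let $\nu\in N$. Multiplication by $\nu$ is given by a nilpotent matrix over $A$. For each prime $\mathfrak q$ of $A$ its image over the fraction field of $A/\mathfrak q$ is nilpotent and so has trace $0$. Hence $\operatorname{tr}(\nu)$ lies in every prime of the reduced ring $A$, and $\operatorname{tr}(\nu)=0$. Theorem~\ref{thm:free} with $k=\mathbb C$ shows that $A$ is regular.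
\end{proof}

\section{What the trace gives}\label{sec:trace}

\begin{lemma}\label{lem:trace}
Let $(A,\mathfrak m)$ be a Noetherian local ring, $C$ an $A$-algebra free of rank $n\ge1$ with $n$ invertible in $A$, and $N\subset C$ an ideal such that $\operatorname{tr}(N)=0$ and $B=C/N$ is regular local. Then the structure map $\iota\colon A\to B$ is an injective local homomorphism, $A$ is a direct summand of $B$ as an $A$-module, and $A$ is a Cohen--Macaulay domain with $\dim A=\dim B$. Every system of parameters of $A$ is a $B$-regular sequence.
\end{lemma}

\begin{proof}
Since $\operatorname{tr}(N)=0$, the trace induces an $A$-linear map $\tau\colon B\to A$ with $\tau(\iota(a))=na$. So $\rho=\frac1n\tau$ satisfies $\rho\iota=\operatorname{id}_A$. Therefore $\iota$ is injective and $B=\iota(A)\oplus\ker\rho$. As $B$ is a domain, so is $A$. As $\iota$ is finite and injective, it is local and $\dim A=\dim B=:\delta$.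

Let $t_1,\dots,t_\delta$ be a system of parameters of $A$. The ring $B/(t)B$ is finite over the Artinian ring $A/(t)A$, hence Artinian. So $t$ is a system of parameters of the Cohen--Macaulay ring $B$, and it is $B$-regular. For each $i$ the module $A/(t_1,\dots,t_{i-1})A$ is a direct summand of $B/(t_1,\dots,t_{i-1})B$, so $t_i$ acts injectively on it. Thus $t$ is $A$-regular and $\operatorname{depth}A=\delta$.
\end{proof}

\begin{remark}\label{rem:tracehyp}
In Theorem~\ref{thm:free} the condition $\operatorname{tr}(N)=0$ stands in for ``$A$ is reduced'': it follows from reducedness by the last step of Section~\ref{sec:facts}, and it implies reducedness by Lemma~\ref{lem:trace}. It cannot be dropped, as $A=C=k[\epsilon]/(\epsilon^2)$ and $N=(\epsilon)$ show. We prefer it to reducedness because it is an equation, and equations survive approximation and reduction modulo a prime.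
\end{remark}

In the situation of Lemma~\ref{lem:trace}, $A$ is regular if and only if $B$ is free over $A$. One direction is flat descent. The other is the freeness criterion, applied to a system of parameters of $A$. So the goal is to show that $B$ is free, and the lemma provides one free summand.

In low dimension this is enough. If $\delta=0$, then $A$ is an Artinian domain, that is, a field. For $\delta=1$, note that $A$ is normal in any dimension: if $x=a'/a''$ is a fraction integral over $A$, then $x\in B$ because $B$ is normal, and applying $\rho$ to $a''x=a'$ gives $a''\rho(x)=a'$, so $x=\rho(x)\in A$. A normal Noetherian local domain of dimension $1$ is a discrete valuation ring, hence regular. In dimension $2$ the conclusions of the lemma no longer force regularity.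

\begin{example}[The quadric cone]\label{ex:cone}
Let $\kappa$ be any field, $B=\kappa[[u,v]]$, and let $A=\kappa[[u^2,uv,v^2]]$ be the subring of series all of whose terms have even degree. Let $M\subset B$ be the $A$-module of series all of whose terms have odd degree; it is generated by $u$ and $v$. Then $B=A\oplus M$. The ring $A$ has dimension $2$, while $\mathfrak m_A/\mathfrak m_A^2$ has the basis $u^2,uv,v^2$. So $A$ is a direct summand of a finite regular extension and is not regular.
\end{example}

To rule out the cone one has to use $C$ again. The hypothesis on $B$ gives strong information, through the freeness criterion, about $B$-modules of maximal depth. The ring $C$ has maximal depth, being free over the Cohen--Macaulay ring $A$, but $B$ is a quotient of $C$ and does not act on it. In characteristic $p$ this can be repaired.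

\section{Characteristic $p$: counting free summands}\label{sec:charp}

\subsection{Free rank}
We need to count the free summands of a module by an invariant that is additive in direct sums. For a finite module $M$ over a Noetherian local ring $(A,\mathfrak m)$ put
\[
M'=\{x\in M:\lambda(x)\in\mathfrak m\text{ for all }\lambda\in\operatorname{Hom}_A(M,A)\}.
\]
This is a submodule that contains $\mathfrak mM$, and we define the \emph{free rank} $\operatorname{frk}M=\dim_{A/\mathfrak m}M/M'$. If $A$ is a domain with fraction field $K$, then $\operatorname{rank}M=\dim_KM\otimes_AK$.

\begin{lemma}\label{lem:frk}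
Let $M,M_1,M_2$ be finite modules over a Noetherian local ring $(A,\mathfrak m)$.
\begin{enumerate}
\item[(a)] $\operatorname{frk}(M_1\oplus M_2)=\operatorname{frk}M_1+\operatorname{frk}M_2$ and $\operatorname{frk}A=1$.
\item[(b)] $M\cong A^{\operatorname{frk}M}\oplus M_0$ for some module $M_0$.
\item[(c)] If $A$ is a domain, then $\operatorname{frk}M\le\operatorname{rank}M$. If moreover $M$ is torsion-free, equality holds if and only if $M$ is free.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The maps $M_1\oplus M_2\to A$ are the maps $(x_1,x_2)\mapsto\lambda_1(x_1)+\lambda_2(x_2)$ with $\lambda_i\colon M_i\to A$. Taking $\lambda_1=0$ or $\lambda_2=0$ gives $(M_1\oplus M_2)'\subseteq M_1'\oplus M_2'$, and the reverse inclusion holds because $\mathfrak m$ is closed under sums. Testing with the identity map gives $A'\subseteq\mathfrak m$, so $A'=\mathfrak m$.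

(b) If $A^j$ is a direct summand of $M$, then $j\le\dim M/\mathfrak mM$. Take $j$ maximal and write $M\cong A^j\oplus M_0$. A map $\lambda\colon M_0\to A$ with image not contained in $\mathfrak m$ is surjective, hence split, which contradicts maximality. So $M_0'=M_0$ and $\operatorname{frk}M_0=0$. By (a), $\operatorname{frk}M=j$.

(c) The inequality follows from (b). If equality holds and $M$ is torsion-free, then $M_0$ is torsion-free of rank $0$, so $M_0=0$. The converse follows from (a).
\end{proof}

For a nonzero torsion-free module over a domain, the ratio $\operatorname{frk}M/\operatorname{rank}M\in[0,1]$ measures which part of $M$ is free. It does not change when $M$ is replaced by $M^j$.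

Let $A$ have prime characteristic $p$ and let $q$ be a power of $p$. The map $\phi\colon A\to A$, $\phi(a)=a^q$, is a ring homomorphism. We write $\phi_*A$ for the additive group $A$ with the module structure $a\cdot x=a^qx$.

\subsection{The cone, by hand}\label{subsec:cone}
Let $A\subset B=A\oplus M$ be as in Example~\ref{ex:cone}, with $\kappa$ perfect of odd characteristic $p$. Suppose that $B=C/N$ with $C$ free of rank $n$ over $A$ and $N$ nilpotent. For large $q$ the map $c\mapsto c^q$ on $C$ kills $N$, so it factors through $B$ and makes $C$ a $B$-module. This module has depth $2$, so it is free, of rank $m$ say. Restricted to $A$ it is $(\phi_*A)^n$. Thus $B^m\cong(\phi_*A)^n$, and $B$ and $\phi_*A$ must have the same ratio of free rank to rank. (Proposition~\ref{prop:charp} supplies the details.) We compute both ratios.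

The module $M$ is torsion-free, and it has rank $1$ because multiplication by $u$ embeds it in $A$. It is not free, because $M/\mathfrak m_AM$ has the basis $u,v$. So $\operatorname{frk}M=0$ by Lemma~\ref{lem:frk}(c), and the ratio for $B$ is $1/2$.

Since $\kappa$ is perfect, every series in $B$ is uniquely of the form $\sum_{0\le i,j<q}u^iv^jf_{ij}^{\,q}$ with $f_{ij}\in B$, and replacing each $f_{ij}$ by $af_{ij}$ multiplies the series by $a^q$. Since $q$ is odd, the terms of $f^q$ have the same parities as the terms of $f$. So the series lies in $A$ if and only if $f_{ij}\in A$ for $i+j$ even and $f_{ij}\in M$ for $i+j$ odd. The number of pairs with $i+j$ even is $\bigl(\frac{q+1}2\bigr)^2+\bigl(\frac{q-1}2\bigr)^2=\frac{q^2+1}2$. Hence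
\[
\phi_*A\cong A^{(q^2+1)/2}\oplus M^{(q^2-1)/2},
\]
and the ratio for $\phi_*A$ is $(q^2+1)/2q^2\ne1/2$. So $C$ does not exist. The exact value of $\operatorname{frk}\phi_*A$ was not needed: the rank of $\phi_*A$ is the odd number $q^2$, and no fraction with odd denominator equals $1/2$. This is the form of the argument that works in general.

\subsection{The general case}

\begin{proposition}\label{prop:charp}
Let $\kappa$ be a perfect field of characteristic $p>0$ and $A$ a complete Noetherian local $\kappa$-algebra with residue field $\kappa$. Let $C$ be an $A$-algebra free of rank $n\ge1$ with $p\nmid n$, and $N\subset C$ a nilpotent ideal with $\operatorname{tr}(N)=0$ and $B=C/N$ regular local. Then $B$ is free over $A$, and $A$ is regular.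
\end{proposition}

\begin{proof}
Lemma~\ref{lem:trace} applies, since $p\nmid n$. Let $\delta=\dim A=\dim B$ and $K=\operatorname{Frac}A$. Let $t_1,\dots,t_\delta$ be a system of parameters of $A$ and $T=\kappa[[t]]\subset A$ as in Lemma~\ref{lem:param}. Choose $s$ with $N^s=0$ and fix a power $q\ge s$ of $p$.

\emph{Step 1: $\phi_*A$ is a finite $A$-module of rank $q^\delta$.} We have $(\sum c_jt^j)^q=\sum c_j^qt^{qj}$, and every element of $\kappa$ is a $q$-th power. So the subring $T^q$ of $q$-th powers is $\kappa[[t_1^q,\dots,t_\delta^q]]$, and $T$ is free over $T^q$ with basis the $q^\delta$ monomials $t_1^{j_1}\cdots t_\delta^{j_\delta}$, $0\le j_i<q$. As $A$ is finite over $T$, it is finite over $T^q$, hence over $A^q\supseteq T^q$. This says that $\phi_*A$ is finite.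

The module $\phi_*A\otimes_AK$ is the localization of $A$ at the elements $a^q$, $a\ne0$. This is $K$, because $1/a=a^{q-1}/a^q$, and $K$ acts on it through $q$-th powers. So $\operatorname{rank}\phi_*A=[K:K^q]$. The same argument for $T$ and $E=\operatorname{Frac}T$ gives $[E:E^q]=q^\delta$. Now
\[
[K:K^q]\,[K^q:E^q]=[K:E^q]=[K:E]\,[E:E^q],
\]
and $[K^q:E^q]=[K:E]<\infty$ because $x\mapsto x^q$ is an isomorphism of $K$ onto $K^q$ that carries $E$ onto $E^q$. Hence $[K:K^q]=q^\delta$.

\emph{Step 2: $B$ acts on $C$.} For $c\in C$ and $\nu\in N$ we have $(c+\nu)^q=c^q+\nu^q=c^q$. So $\psi(c+N)=c^q$ is a well-defined ring homomorphism $\psi\colon B\to C$, and $\psi(\iota(a))=a^q\cdot1_C$ for $a\in A$. Let $\psi_*C$ be $C$ viewed as a $B$-module through $\psi$. If we restrict scalars along $\iota$, then $a\in A$ acts on $C\cong A^n$ as $a^q$, so $\psi_*C\cong(\phi_*A)^n$ as $A$-modules.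

\emph{Step 3: $\psi_*C$ is free over $B$.} By Steps 1 and 2 it is finite over $A$, hence over $B$, and it is nonzero. The elements $\iota(t_i)\in\mathfrak m_B$ act as $t_i^q$. The sequence $t_1^q,\dots,t_\delta^q$ is a system of parameters of the Cohen--Macaulay ring $A$, so it is regular on $A$ and on $C\cong A^n$. By the freeness criterion $\psi_*C\cong B^m$ for some $m\ge1$. Comparing with Step 2,
\begin{equation}\label{eq:compare}
B^m\cong(\phi_*A)^n\quad\text{as $A$-modules.}
\end{equation}

\emph{Step 4: $r=\operatorname{rank}_AB$ divides $n$.} The ring $L=B\otimes_AK$ is a localization of the domain $B$, nonzero because $\iota$ is injective, and it has dimension $r$ over $K$. So $L$ is a field of degree $r$ over $K$. Put $C_K=C\otimes_AK$ and $N_K=N\otimes_AK$. In the filtration $C_K\supseteq N_K\supseteq N_K^2\supseteq\dots\supseteq N_K^s=0$ each quotient is a module over $C_K/N_K=L$, so its dimension over $K$ is a multiple of $r$. These dimensions add up to $n$. Hence $r\mid n$, and $p\nmid r$.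

\emph{Step 5: the count.} Let $f_B=\operatorname{frk}B$ and $f_q=\operatorname{frk}\phi_*A$. Taking free ranks and ranks in \eqref{eq:compare} gives $mf_B=nf_q$ and $mr=nq^\delta$. Dividing,
\begin{equation}\label{eq:ratio}
\frac{f_B}{r}=\frac{f_q}{q^\delta},\qquad\text{that is,}\qquad q^\delta f_B=rf_q.
\end{equation}
Since $\gcd(r,q)=1$, we get $r\mid f_B$. By Lemma~\ref{lem:trace}, $A$ is a direct summand of $B$, so $f_B\ge1$ by Lemma~\ref{lem:frk}(a). Also $f_B\le r$ by Lemma~\ref{lem:frk}(c). Therefore $f_B=r$. The module $B$ is torsion-free over $A$, being a domain that contains $A$, so it is free by Lemma~\ref{lem:frk}(c). By flat descent along the local homomorphism $\iota$, the ring $A$ is regular.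
\end{proof}

Nilpotence of $N$ was used in Steps 2 and 4, perfectness of $\kappa$ in Step 1, and $p\nmid n$ twice: for $f_B\ge1$ and for $\gcd(r,q)=1$.

\section{Equations for the triple $(A,C,B)$}\label{sec:equations}

To derive Theorem~\ref{thm:free} from Proposition~\ref{prop:charp} we turn a counterexample over $k$ into one over a finite field. An object defined by finitely many elements of $k$ is defined over the subring $\Lambda$ that they generate, and we may reduce it modulo a maximal ideal of $\Lambda$. The residue field is finite, since a field that is finitely generated as a $\mathbb Z$-algebra is finite. The difficulty is that a complete ring involves infinitely many coefficients. We therefore change the rings. The hypotheses on $C$ and $N$ will be kept exactly, because they are polynomial equations in structure constants over $k[[t]]$. Regularity of $B$ and nonregularity of $A$ are not equations, but they can be read off modulo $(t)^2$ once the dimension is known, so it suffices to keep the structure constants modulo $(t)^2$.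

Fix positive integers $\alpha,n,\beta,s$. For a ring $T'$ consider the free $T'$-modules
\[
A'=\bigoplus_{h=1}^\alpha T'a_h,\qquad C'=\bigoplus_{i=1}^nA'c_i=\bigoplus_{h,i}T'a_hc_i,\qquad B'=\bigoplus_{l=1}^\beta T'b_l
\]
on fixed symbols $a_h,c_i,b_l$. Consider vectors $y'$ with entries in $T'$ that list
\begin{itemize}
\item the coordinates of products $a_ha_{h'}\in A'$, $c_ic_j\in C'$ and $b_lb_{l'}\in B'$;
\item the matrix entries of $T'$-linear maps $\pi'\colon C'\to B'$ and $\sigma'\colon B'\to C'$.
\end{itemize}
Such a vector defines $T'$-bilinear products on $A'$ and $B'$. Writing $c_ic_j=\sum_w\gamma_{ij}^wc_w$ with $\gamma_{ij}^w\in A'$, it also defines a $T'$-bilinear product on $C'$ by $(xc_i)(x'c_j)=\sum_w\bigl((xx')\gamma_{ij}^w\bigr)c_w$ for $x,x'\in A'$. Put $\nu_{hi}=(1-\sigma'\pi')(a_hc_i)$ and consider the following conditions.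
\begin{enumerate}
\item[(E1)] The products on $A'$, $C'$, $B'$ are commutative and associative on basis vectors, with units $a_1$, $a_1c_1$, $b_1$.
\item[(E2)] $\pi'(xx')=\pi'(x)\pi'(x')$ for basis vectors $x,x'$ of $C'$, $\pi'(a_1c_1)=b_1$, and $\pi'\sigma'=1$.
\item[(E3)] For each $(h,i)$, writing $\nu_{hi}=\sum_jx_jc_j$ with $x_j\in A'$, we have $\sum_{j,w}x_j\gamma_{jw}^w=0$.
\item[(E4)] Every product of $s$ of the elements $\nu_{hi}$, multiplied from left to right, is $0$.
\end{enumerate}
Each condition equates finitely many elements of $A'$, $C'$ or $B'$ whose coordinates are obtained from the entries of $y'$ by sums and products, through formulas that do not depend on $T'$. So (E1)--(E4) amount to a finite system $\mathcal E(y')=0$ of polynomial equations with \emph{integer} coefficients that depends only on $\alpha,n,\beta,s$.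

\begin{lemma}\label{lem:equations}
Let $y'$ be a solution of $\mathcal E=0$ in $T'$. Then $A'$, $C'$, $B'$ are commutative $T'$-algebras, free over $T'$ of ranks $\alpha$, $\alpha n$, $\beta$, and $C'$ is an $A'$-algebra free of rank $n$. The map $\pi'$ is a surjective homomorphism of $T'$-algebras, and $N'=\ker\pi'$ satisfies $N'^s=0$ and $\operatorname{tr}_{C'/A'}(N')=0$. If $T'\to T''$ is a ring homomorphism, the image of $y'$ solves $\mathcal E=0$ in $T''$ and defines the algebras $A'\otimes_{T'}T''$, $C'\otimes_{T'}T''$, $B'\otimes_{T'}T''$.
\end{lemma}

\begin{proof}
The identities in (E1) and (E2) are $T'$-multilinear, so they extend from basis vectors to all elements. Since $A'$ is commutative and associative, the product on $C'$ is $A'$-bilinear, so $C'$ is an $A'$-algebra with basis $(c_i)$. The map $\pi'$ is surjective because $\pi'\sigma'=1$. We have $\pi'(1-\sigma'\pi')=0$, and $x=(1-\sigma'\pi')x$ if $\pi'(x)=0$. So $N'$ is the image of $1-\sigma'\pi'$, and it is spanned over $T'$ by the $\nu_{hi}$. A product of $s$ elements of $N'$ is a $T'$-linear combination of the products in (E4), so $N'^s=0$. For $x=\sum_jx_jc_j$ the coefficient of $c_w$ in $xc_w$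 is $\sum_jx_j\gamma_{jw}^w$, so (E3) says $\operatorname{tr}(\nu_{hi})=0$, and the trace is $T'$-linear. The last claim holds because the tensor products have the same bases and their structure constants are the images of those in $y'$.
\end{proof}

\section{Power series with coefficients in a finitely generated ring}\label{sec:approx}

Let $k$ be a field of characteristic $0$ and $t=(t_1,\dots,t_\delta)$ variables. A series in $k[[t]]$ need not have its coefficients in a finitely generated subring $\Lambda\subset k$. For $\sum_jt_1^j/j!$ every prime number would be invertible in $\Lambda$, while $\Lambda$ has a finite residue field. Series that solve a nondegenerate polynomial system do have this property, and Artin's theorem lets us approximate by such series.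

We recall the definitions. A $k[t]$-algebra $U$ is \emph{\'etale} if and only if it has a presentation
\[
U=k[t][X_1,\dots,X_m]/(g_1,\dots,g_m)
\]
in which the determinant of the Jacobian matrix $J=(\partial g_i/\partial X_j)$ becomes a unit in $U$. The \emph{henselization} $T^h$ of $k[t]$ at $(t)$ is the filtered colimit of the \'etale $k[t]$-algebras $U$ equipped with a $k[t]$-algebra homomorphism $\varepsilon\colon U\to k=k[t]/(t)$. It is a local ring with residue field $k$ and completion $k[[t]]$, and the composite $U\to T^h\to k[[t]]\to k$ is $\varepsilon$. Artin's approximation theorem \cite[Thm.~1.10]{Artin} gives the following. If a finite system of polynomial equations with coefficients in $T^h$ has a solution $y$ in $k[[t]]$, then for every $j\ge1$ it has a solution $\tilde y$ in $T^h$ with $\tilde y\equiv y\bmod(t)^j$.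

\begin{lemma}\label{lem:newton}
Let $\Lambda$ be a ring, $g_1,\dots,g_m\in\Lambda[t][X_1,\dots,X_m]$ and $x^0\in\Lambda^m$ with $g(0,x^0)=0$ and $\det J(0,x^0)\in\Lambda^\times$. Then there is a unique $X(t)\in\Lambda[[t]]^m$ with $X(t)\equiv x^0\bmod(t)$ and $g(t,X(t))=0$.
\end{lemma}

\begin{proof}
Let $\xi\in\Lambda[[t]]^m$ with $\xi\equiv x^0\bmod(t)$. The matrix $J(t,\xi)$ is invertible over $\Lambda[[t]]$, because its determinant has the unit $\det J(0,x^0)$ as constant term. For $\eta$ with entries in $(t)^j$, $j\ge1$, Taylor expansion of the polynomials $g_i$ gives
\begin{equation}\label{eq:taylor}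
g(t,\xi+\eta)\equiv g(t,\xi)+J(t,\xi)\,\eta\mod(t)^{j+1},
\end{equation}
since the remaining terms lie in $(t)^{2j}$. For existence, start with $\xi_1=x^0$, for which $g(t,\xi_1)\equiv0\bmod(t)$. If $g(t,\xi_j)\equiv0\bmod(t)^j$, put $\xi_{j+1}=\xi_j-J(t,\xi_j)^{-1}g(t,\xi_j)$. Then $\xi_{j+1}\equiv\xi_j\bmod(t)^j$, and $g(t,\xi_{j+1})\equiv0\bmod(t)^{j+1}$ by \eqref{eq:taylor}. The limit of the $\xi_j$ is a solution. For uniqueness, let $\xi$ and $\xi+\eta$ be solutions, with $\eta$ in $(t)^j$ for some $j\ge1$. By \eqref{eq:taylor}, $J(t,\xi)\eta\equiv0\bmod(t)^{j+1}$, so $\eta$ is in $(t)^{j+1}$. By induction $\eta=0$.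
\end{proof}

For example, $g=X^2-1-t_1$ and $x^0=1$ give $J(0,x^0)=2$, so $\sqrt{1+t_1}\in\mathbb Z[\frac12][[t_1]]$.

\begin{proposition}\label{prop:approx}
Let $\mathcal E=0$ be a finite system of polynomial equations with integer coefficients and $y$ a solution in $k[[t]]$. There are a finitely generated $\mathbb Z$-subalgebra $\Lambda\subset k$ and a solution $y'$ with entries in $\Lambda[[t]]$ such that $y'\equiv y\bmod(t)^2$ in $k[[t]]$.
\end{proposition}

\begin{proof}
By Artin's theorem there is a solution $\tilde y$ in $T^h$ whose image $y'$ in $k[[t]]$ satisfies $y'\equiv y\bmod(t)^2$. The finitely many entries of $\tilde y$ come from one pair $(U,\varepsilon)$ in the filtered colimit. Present $U$ as above, represent the entries by polynomials $P_j\in k[t][X]$, and let $x^0=\varepsilon(X)\in k^m$. Applying $\varepsilon$ gives $g(0,x^0)=0$ and $\det J(0,x^0)\in k^\times$. Let $\Lambda\subset k$ be the subring generated by the coefficients of the $g_i$ and the $P_j$, the coordinates of $x^0$, and the inverse of $\det J(0,x^0)$. Lemma~\ref{lem:newton} over $\Lambda$ gives a solution $X(t)\in\Lambda[[t]]^m$ of $g=0$ with constant term $x^0$. The image of $X$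 under the $k[t]$-algebra homomorphism $U\to T^h\to k[[t]]$ is also a solution of $g=0$ with constant term $x^0$. By the uniqueness in Lemma~\ref{lem:newton} over $k$, the two agree. Hence the entries of $y'$ are the series $P_j(t,X(t))\in\Lambda[[t]]$. Finally $\mathcal E(y')=0$ holds in $k[[t]]$, hence in the subring $\Lambda[[t]]$.
\end{proof}

The conclusion remains true when $\Lambda$ is replaced by a larger finitely generated subring of $k$.

\section{Reduction modulo a prime: proof of Theorem~\ref{thm:free}}\label{sec:proof}

Let $k,A,C,N,B$ be as in Theorem~\ref{thm:free}, and suppose that $A$ is not regular.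

\subsection*{The data over $k[[t]]$}
Since $k$ has characteristic $0$, the integer $n$ is invertible in $A$ and Lemma~\ref{lem:trace} applies. So $A$ is a Cohen--Macaulay domain. Let $\delta=\dim A=\dim B$ and let $e>\delta$ be the embedding dimension of $A$. We have $\delta\ge1$, since otherwise $A$ would be a field. Choose a system of parameters $t$ of $A$ and let $T=k[[t]]\subset A$. By Lemma~\ref{lem:param}, $A$ is finite free over $T$. The ring $B$ is finite over $T$ and $t$ is $B$-regular, so $B$ is free over $T$ by the freeness criterion. The residue field of $B$ is a finite extension of $k$, so it equals $k$; this is where we use that $k$ is algebraically closed.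

If $M$ is a finite free module over a local ring with maximal ideal $\mathfrak m$, every $x\in M\setminus\mathfrak mM$ is part of a basis: extend the class of $x$ to a basis of $M/\mathfrak mM$ and lift, so that the matrix of the lifts has unit determinant. By Nakayama's lemma $1\notin(t)A$, $1\notin\mathfrak m_AC$ and $1\notin(t)B$. So there are a $T$-basis $a_1=1,\dots,a_\alpha$ of $A$, an $A$-basis $c_1=1,\dots,c_n$ of $C$, and a $T$-basis $b_1=1,\dots,b_\beta$ of $B$. Let $\pi\colon C\to B$ be the projection, let $\sigma\colon B\to C$ be the $T$-linear map that sends each $b_l$ to a chosen preimage, and let $N^s=0$. The structure constants and the matrices of $\pi$ and $\sigma$ form a vector $y$ over $T$ as in Section~\ref{sec:equations}. It solves $\mathcal E=0$: (E1) and (E2) hold by construction, and (E3) and (E4) hold because the $\nu_{hi}$ lie in $\ker\pi=N$. The algebras defined by $y$ are $A$, $C$, $B$.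

\subsection*{What is visible modulo $(t)^2$}
Let $\bar A=A/(t)^2A$ and $\bar B=B/(t)^2B$. These are finite-dimensional local $k$-algebras with residue field $k$. Let $z_1,\dots,z_e\in\bar A$ be the images of generators of $\mathfrak m_A$, and $w_1,\dots,w_\delta\in\bar B$ the images of generators of $\mathfrak m_B$; here $\delta$ generators suffice because $B$ is regular. Since $(t)^2A\subseteq\mathfrak m_A^2$, we have $\bar A/(z)^2=A/\mathfrak m_A^2$. Therefore
\begin{equation}\label{eq:visible}
\dim_k\bar A/(z)=1,\qquad\dim_k\bar A/(z)^2=e+1,\qquad\dim_k\bar B/(w)=1,
\end{equation}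
and all $z_i$ and $w_j$ are nilpotent.

\subsection*{Choice of $\Lambda$}
Let $\Lambda\subset k$ and $y'$ be given by Proposition~\ref{prop:approx}. For a ring homomorphism $\Lambda\to\Lambda'$ let $A_{\Lambda'},C_{\Lambda'},B_{\Lambda'}$ be the algebras over $\Lambda'[[t]]$ defined, through Lemma~\ref{lem:equations}, by the image of $y'$. Put $\bar A_{\Lambda'}=A_{\Lambda'}/(t)^2A_{\Lambda'}$ and $\bar B_{\Lambda'}=B_{\Lambda'}/(t)^2B_{\Lambda'}$. These are the algebras defined by the image of $y'$ in $\Lambda'[[t]]/(t)^2$. This ring is free over $\Lambda'$ with basis $1,t_1,\dots,t_\delta$, so it equals $\Lambda[[t]]/(t)^2\otimes_\Lambda\Lambda'$. By the last claim of Lemma~\ref{lem:equations},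
\begin{equation}\label{eq:basechange}
\bar A_{\Lambda'}=\bar A_\Lambda\otimes_\Lambda\Lambda',\qquad\bar B_{\Lambda'}=\bar B_\Lambda\otimes_\Lambda\Lambda'.
\end{equation}
Since $y'\equiv y\bmod(t)^2$, we have $\bar A_k=\bar A$ and $\bar B_k=\bar B$. The $\Lambda$-module $\bar A_\Lambda$ is free with basis $a_h,t_ja_h$, so $\bar A_\Lambda$ is the subring of $\bar A$ of elements whose coordinates in this basis lie in $\Lambda$. The same holds for $\bar B_\Lambda\subset\bar B$ with the basis $b_l,t_jb_l$.

We enlarge $\Lambda$ twice. First adjoin $1/n$ and the coordinates of the $z_i$ and $w_j$. Then $z_i\in\bar A_\Lambda$ and $w_j\in\bar B_\Lambda$, and these elements are nilpotent there. Next consider the finite $\Lambda$-modules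
\[
Q_1=\bar A_\Lambda/(z),\qquad Q_2=\bar A_\Lambda/(z)^2,\qquad Q_3=\bar B_\Lambda/(w).
\]
By \eqref{eq:basechange} and right exactness of the tensor product, their formation commutes with any change of rings $\Lambda\to\Lambda'$. A finite module $Q$ over the domain $\Lambda$ becomes free after inverting one nonzero element: elements of $Q$ that form a basis of $Q\otimes\operatorname{Frac}\Lambda$ define an injection $\Lambda^j\to Q$ whose cokernel is finite and torsion, hence killed by some $\lambda\ne0$. Replacing $\Lambda$ by $\Lambda[1/\lambda]\subset k$ for a suitable $\lambda$, we may assume that $Q_1,Q_2,Q_3$ are free. Tensoring with $k$ and using \eqref{eq:visible}, we see that their ranks are $1$, $e+1$, $1$. Freeness is what guarantees that these numbers persist over every residue field of $\Lambda$.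

\subsection*{The counterexample over a finite field}
Let $\kappa$ be the quotient of $\Lambda$ by a maximal ideal. It is a finite field, hence perfect, and its characteristic $p$ does not divide $n$ because $1/n\in\Lambda$. By Lemma~\ref{lem:equations}, $C_\kappa$ is free of rank $n$ over $A_\kappa$, and $B_\kappa=C_\kappa/N_\kappa$ with $N_\kappa$ nilpotent and $\operatorname{tr}_{C_\kappa/A_\kappa}(N_\kappa)=0$. The rings $A_\kappa$ and $B_\kappa$ are finite free of positive rank over $\kappa[[t]]$. So they are Noetherian, $(t)$-adically complete and of dimension $\delta$, and each of their maximal ideals contains $t_1,\dots,t_\delta$. We keep the names $z_i,w_j$ for the images in $\bar A_\kappa$ and $\bar B_\kappa$.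

\emph{$A_\kappa$ is complete local with residue field $\kappa$ and is not regular.} The ideal $(z)\subset\bar A_\kappa$ is generated by finitely many nilpotent elements, so it is nilpotent. The quotient $Q_1\otimes_\Lambda\kappa$ is a $\kappa$-algebra of dimension $1$, so it is $\kappa$. Hence $(z)$ is the only maximal ideal of $\bar A_\kappa$. Since all maximal ideals of $A_\kappa$ contain $(t)^2A_\kappa$, the ring $A_\kappa$ is local, with maximal ideal $\mathfrak m_\kappa$ the preimage of $(z)$ and residue field $\kappa$. A power of $\mathfrak m_\kappa$ lies in $(t)^2A_\kappa$, so the $\mathfrak m_\kappa$-adic and $(t)$-adic topologies agree and $A_\kappa$ is complete. From $(t)^2A_\kappa\subseteq\mathfrak m_\kappa^2$ we get $A_\kappa/\mathfrak m_\kappa^2=\bar A_\kappa/(z)^2=Q_2\otimes_\Lambda\kappa$, of dimension $e+1$. So $A_\kappa$ has embedding dimension $e>\delta=\dim A_\kappa$.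

\emph{$B_\kappa$ is regular local.} The ideal $(w)\subset\bar B_\kappa$ is nilpotent with quotient $Q_3\otimes_\Lambda\kappa=\kappa$, so by the argument just given $B_\kappa$ is local and its maximal ideal $\mathfrak n_\kappa$ is the preimage of $(w)$. Thus $\mathfrak n_\kappa$ is generated by lifts of $w_1,\dots,w_\delta$ together with $(t)^2B_\kappa\subseteq\mathfrak n_\kappa^2$. By Nakayama's lemma the $\delta$ lifts generate $\mathfrak n_\kappa$, and $\dim B_\kappa=\delta$.

So $A_\kappa,C_\kappa,N_\kappa,B_\kappa$ satisfy all hypotheses of Proposition~\ref{prop:charp}, which says that $A_\kappa$ is regular. This is a contradiction. Hence $A$ is regular, which proves Theorem~\ref{thm:free} and, by Section~\ref{sec:facts}, Theorem~\ref{thm:main}. \hfill$\square$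

\section{The rank must be invertible}\label{sec:examples}

Characteristic $0$ enters through the invertibility of $n$, and Proposition~\ref{prop:charp} uses $p\nmid n$ in two places. The examples below are not needed for the proof. The first shows that the analogue of the conjecture fails over every field of positive characteristic. In both, put $A=R/\mathfrak p$, $C=S/\mathfrak pS$, let $N$ be the nilradical of $C$ and $B=C/N$. Then $N$ is nilpotent and $\operatorname{tr}(N)=0$, as in Section~\ref{sec:facts}.

\begin{example}[The splitting fails]\label{ex:cusp}
Let $k$ be a field, $p$ a prime number, $S=k[[u,v]]$, $F_1=u^p$, $F_2=v$. Then $S$ is free over $R=k[[F_1,F_2]]$ with basis $1,u,\dots,u^{p-1}$, so $n=p$. Let $\mathfrak p$ be the kernel of $R\to k[[\theta]]$, $F_1\mapsto\theta^p$, $F_2\mapsto\theta^{p+1}$. It is prime and contains $G=F_2^p-F_1^{p+1}$. By Weierstrass division, every element of $R$ is congruent modulo $G$ to some $\sum_{i<p}c_i(F_1)F_2^i$. Its image is $\sum_{i<p}c_i(\theta^p)\theta^{i(p+1)}$, and the exponents in the $i$-th summand are congruent to $i$ modulo $p$. So the image vanishes only if all $c_i=0$. Hence $\mathfrak p=(G)$ and $A\cong k[[\theta^p,\theta^{p+1}]]$.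 This ring has dimension $1$, and it has embedding dimension $2$ because $G\in(F_1,F_2)^2$. So $A$ is not regular. Up to here the characteristic of $k$ is arbitrary, and $k=\mathbb C$, $p=2$ is the cusp of the introduction.

Now let $k$ have characteristic $p$. Then $\mathfrak pS=(v^p-u^{p(p+1)})=\bigl((v-u^{p+1})^p\bigr)$, so $S/\sqrt{\mathfrak pS}=S/(v-u^{p+1})\cong k[[u]]$ is regular. Here $A\to B$ is the inclusion $k[[u^p,u^{p+1}]]\subset k[[u]]$. It has rank $r=1$, because $u=u^{p+1}/u^p$, so $r$ is prime to $p$. What fails is $f_B\ge1$: if $f_B=1=r$, then $B$ would be free over $A$, and $A$ would be regular by flat descent.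
\end{example}

\begin{example}[The divisibility fails]\label{ex:cone2}
Let $k$ be a field, $S=k[[x_1,x_2,x_3]]$ and $F=(x_1^2,x_2,x_3^2)$. Then $S$ is free over $R=k[[F_1,F_2,F_3]]$ with basis $1,x_1,x_3,x_1x_3$, so $n=4$. Let $\mathfrak p$ be the kernel of $R\to k[[u,v]]$, $(F_1,F_2,F_3)\mapsto(u^2,uv,v^2)$. Modulo $G=F_2^2-F_1F_3\in\mathfrak p$, every element of $R$ has the form $c_0(F_1,F_3)+c_1(F_1,F_3)F_2$ by Weierstrass division. Its image $c_0(u^2,v^2)+c_1(u^2,v^2)uv$ vanishes only if $c_0=c_1=0$, by the parity of the exponent of $u$. So $\mathfrak p=(G)$, and $A$ is the cone of Example~\ref{ex:cone}, which is not regular. We have $\mathfrak pS=\bigl((x_2-x_1x_3)(x_2+x_1x_3)\bigr)$. Over $\mathbb C$ the preimage of the cone consists of two smooth sheets. In characteristic $2$ they coincide, and $B=S/(x_2-x_1x_3)\cong k[[x_1,x_3]]$ is regular. The map $A\to B$ is the inclusion of Example~\ref{ex:cone}, so $A$ is a direct summand of $B$, with $f_B=1$ and $r=2$ as computed in Section~\ref{subsec:cone}. Now $r$ is not prime to $p=2$, and the ratio $1/2$ in \eqref{eq:ratio} is a fraction whose denominator is a power of $p$.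
\end{example}

\begin{thebibliography}{9}

\bibitem{Artin}
M.~Artin, \emph{Algebraic approximation of structures over complete local rings}, Publ. IHES 36 (1969).

\bibitem{CA2}
\emph{Commutative Algebra II},
\texttt{http://home.adelphi.edu/\textasciitilde{}bstone/commalg-notes/commalg-2/algebra-notes-II.pdf}.

\bibitem{Matsumura}
Matsumura, \emph{Commutative Ring Theory}.

\end{thebibliography}
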